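# Prime Blaschke products are uniformly dense

## 1. Generic products should be prime: degrees one to four

Let $\mathbb D$ be the open unit disk and $\mathbb T=\partial\mathbb D$. A **Blaschke product** is a function
$$B(z)=\lambda\prod_{n}\frac{|z_n|}{z_n}\,\frac{z_n-z}{1-\overline{z_n}z},\qquad |\lambda|=1,\quad \tfrac00:=1,$$
whose zeros $z_n\in\mathbb D$, counted with multiplicity, form a nonempty finite or infinite sequence with $\sum_n(1-|z_n|)<\infty$. So Blaschke products are nonconstant. The product is finite or infinite according to the number of its zeros. It is **nontrivial** if it has at least two zeros with multiplicity, that is, if it is not a conformal automorphism of $\mathbb D$. It is **prime** if it is not of the form $B_1\circ B_2$ with $B_1,B_2$ nontrivial Blaschke products.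

Measure distance by $\|f\|=\sup_{\mathbb D}|f|$. The conjecture, from "On the composition of Frostman Blaschke products" (https://www.impan.pl/download/pdf/sm219-2-7), says that for every Blaschke product $B$ and every $\varepsilon>0$ there is a prime Blaschke product $C$ with $\|B-C\|<\varepsilon$. For finite products the corresponding density is known. We shall prove the conjecture.

The first guess is that it is true, for the following reason. If $C=F\circ G$ and $F'(p)=0$, then every point of $G^{-1}(p)$ is a critical point of $C$, and all these points have the same critical value $F(p)$. Such coincidences should disappear under a small perturbation. We test this on finite products. Throughout,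
$$\tau_v(w)=\frac{w-v}{1-\bar v w},\qquad \varphi_a(z)=\frac{a-z}{1-\bar a z}\qquad (v,a\in\mathbb D).$$

**Finite products.** A finite Blaschke product of degree $d$ has $|B(z)|\to1$ as $|z|\to1$, and by Rouché it takes every value in $\mathbb D$ exactly $d$ times in $\mathbb D$. Suppose a finite product $C$ equals $F\circ G$ with $F,G$ Blaschke products. By Schwarz–Pick $|F(w)|\le\frac{|F(0)|+|w|}{1+|F(0)||w|}$, that is,
$$1-|F(w)|\ \ge\ \frac{(1-|F(0)|)(1-|w|)}{1+|F(0)||w|}\ \ge\ \frac{1-|F(0)|}{2}\,(1-|w|).\tag{1}$$
With $w=G(z)$ we get $1-|G|\le\frac2{1-|F(0)|}(1-|C|)$, so $|G(z)|\to1$ as $|z|\to1$. Hence $G$ has finitely many zeros, since infinitely many would accumulate at $\mathbb T$. If now $|w_n|\to1$, choose $z_n$ with $G(z_n)=w_n$. Then $|z_n|\to1$, because $G$ maps compact sets to compact sets, and so $|F(w_n)|=|C(z_n)|\to1$. Hence $F$ is finite too, and $\deg C=\deg F\cdot\deg G$.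

**Degrees 1, 2, 3.** A nontrivial factor has degree at least $2$, so every product of degree $1$ or of prime degree is prime.

**Degree 4.** Here $z^4=z^2\circ z^2$ is not prime. Move one zero: for $0<|a|<1$ let $C(z)=-z^3\varphi_a(z)$. Since
$$\varphi_a(z)+z=\frac{a-\bar az^2}{1-\bar az},$$
we have $\|C-z^4\|\le\frac{2|a|}{1-|a|}$. Moreover, $C$ is prime. Suppose $C=F\circ G$ with both degrees equal to $2$, and let $q_1,q_2$ be the zeros of $F$. The zero multiset of $C$ is $\{0,0,0,a\}$. If $q_1\ne q_2$, it is the union of the fibers $G^{-1}(q_1)$ and $G^{-1}(q_2)$, which are disjoint and have two elements each; but then the three zeros at $0$ would lie in a single fiber of size two, which is impossible. If $q_1=q_2$, all multiplicities are even, which is false. So the guess survives.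

**All finite degrees.** Consider the following condition on a nonconstant holomorphic $C:\mathbb D\to\mathbb D$.

* **(S)** All zeros of $C'$ in $\mathbb D$ are simple, and $C$ takes distinct values at distinct zeros of $C'$.

A finite Blaschke product with (S) is prime. Indeed let $C=F\circ G$ with $\deg F,\deg G\ge2$. Then $F$ has a critical point $p\in\mathbb D$: otherwise $F:\mathbb D\to\mathbb D$ would be a proper local homeomorphism, hence a covering of the simply connected $\mathbb D$, hence injective, contradicting $\deg F\ge 2$. Now $G$ takes the value $p$ at least twice. If it does so at two distinct points, these are two critical points of $C$ with equal critical value. If it does so at one point with multiplicity at least $2$, then $C-F(p)$ vanishes there to order at least $4$, and $C'$ has a multiple zero. Both contradict (S).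

Condition (S) is not necessary: $-z^3\varphi_a$ has a double critical point at $0$ and is prime. But (S) looks generic, and for finite products it suffices. The natural plan is to do the same for infinite products.

## 2. Inner functions, completeness, and Frostman's theorem

Before we test this plan we recall some function theory. An **inner function** is a holomorphic $C:\mathbb D\to\overline{\mathbb D}$ whose radial limits have modulus $1$ a.e. on $\mathbb T$. Every inner $f$ factors as $f=bS$ with $b$ a Blaschke product or a unimodular constant, and $S$ a zero-free inner function. A nonconstant zero-free example is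
$$S_0(z)=\exp\Big(-\frac{1+z}{1-z}\Big),\qquad -\log|S_0(z)|=\frac{1-|z|^2}{|1-z|^2}.$$
Let $\mathcal I^*$ be the set of nonconstant inner functions, with the metric $\|C-\tilde C\|$.

**Lemma 1.** $\mathcal I^*$ is complete. Moreover, if $C$ is inner and $\|C-B\|<1$ for some $B\in\mathcal I^*$, then $C\in\mathcal I^*$.

*Proof.* If $C_k\to C$ uniformly with $C_k$ inner, then off a countable union of null sets all $C_k$ have unimodular radial limits. By uniform convergence $C$ has radial limits there, also unimodular. So $C$ is inner.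

Let $B\in\mathcal I^*$. Then $\inf|B|=0$: otherwise $1/B$ is bounded with unimodular boundary values, so $|1/B|\le1$, so $|B|\equiv1$ and $B$ is constant. Hence $\|B-\gamma\|\ge\sup(1-|B|)=1$ for every $|\gamma|=1$. A constant inner function is a unimodular constant, so it has distance at least $1$ from every $B\in\mathcal I^*$. This gives the second claim, and it shows that a limit of nonconstant inner functions is nonconstant. $\square$

**Lemma 2.** (a) If $b$ is a Blaschke product, then $\frac1{2\pi}\int_0^{2\pi}\log|b(re^{i\theta})|\,d\theta\to0$ as $r\to1$.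

(b) If $f$ is a nonconstant inner function with $\liminf_{r\to1}\frac1{2\pi}\int_0^{2\pi}-\log|f(re^{i\theta})|\,d\theta=0$, then $f$ is a Blaschke product.

(c) (Frostman, a.e. version) If $C\in\mathcal I^*$, then $\tau_v\circ C$ is a Blaschke product for a.e. $v\in\mathbb D$.

*Proof.* (a) A factor $z^m$ contributes $m\log r\to0$. If $b(0)\neq0$, Jensen's formula gives the mean as $\log|b(0)|+\sum_{|z_n|<r}\log\frac r{|z_n|}$. By monotone convergence this tends to $\log|b(0)|+\sum\log\frac1{|z_n|}$, which is $0$ because $|b(0)|=\prod|z_n|$.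

(b) Write $f=bS$. Then $h=-\log|S|\ge0$ is harmonic and $h\le-\log|f|$. The mean of $h$ over $|z|=r$ is $h(0)$, so $h(0)\le0$. By the minimum principle $h\equiv0$, and $S$ is a unimodular constant. Since $f$ is nonconstant, $b$ is a Blaschke product, and so is $f$.

(c) Fix $w\in\mathbb D$. The function $v\mapsto\log|1-\bar vw|$ is harmonic and vanishes at $0$, so $\int_{\mathbb D}\log|1-\bar vw|\,dA(v)=0$. The mean of $\log|w-v|$ over $|v|=\rho$ is $\log\max(\rho,|w|)$, so
$$\int_{\mathbb D}\log|w-v|\,dA(v)=2\pi\int_0^1\rho\log\max(\rho,|w|)\,d\rho=2\pi\Big(\tfrac{|w|^2}{2}\log|w|-\tfrac14-\tfrac{|w|^2}2\log|w|+\tfrac{|w|^2}4\Big)=-\tfrac\pi2(1-|w|^2).$$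
Hence $\int_{\mathbb D}-\log|\tau_v(w)|\,dA(v)=\frac\pi2(1-|w|^2)$. All integrands are nonnegative, so Tonelli gives
$$\int_{\mathbb D}\Big(\frac1{2\pi}\int_0^{2\pi}-\log|\tau_v(C(re^{i\theta}))|\,d\theta\Big)dA(v)=\frac\pi2\cdot\frac1{2\pi}\int_0^{2\pi}(1-|C(re^{i\theta})|^2)\,d\theta\ \longrightarrow\ 0$$
as $r\to1$, by bounded convergence. By Fatou along a sequence $r\to1$, the liminf of the inner means is $0$ for a.e. $v$. Since $\tau_v\circ C$ is a nonconstant inner function, (b) applies. $\square$

## 3. A composite product with a single critical point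

Condition (S) alone does not imply primeness for infinite products. The step that breaks is "$F$ has a critical point".

**Example.** We have $S_0'=-\frac{2}{(1-z)^2}S_0\ne0$. By Lemma 2(c) choose $v\ne0$ such that $F=\tau_v\circ S_0$ is a Blaschke product. Its zeros are the points with $S_0(z)=v$, that is, with $e^{-w}=v$ for $w=\frac{1+z}{1-z}$. There are infinitely many such $w$, all with $\operatorname{Re}w=\log\frac1{|v|}>0$, so $F$ has infinitely many zeros. Also $F'=\tau_v'(S_0)S_0'\neq0$ on $\mathbb D$.

Put $C(z)=F(z^2)$. If $b_n$ are the zeros of $F$, then $C$ is, up to a unimodular constant, the product of the functions $\varphi_{b_n}(z^2)$ with the usual unimodular factors. Each of these is a finite Blaschke product with zeros $\pm\sqrt{b_n}$, and $1-|\sqrt{b_n}|\le1-|b_n|$ is summable. So $C$ is a Blaschke product, and $C=F\circ z^2$ is not prime. But $C'(z)=2zF'(z^2)$ has exactly one zero, at $0$, and it is simple. So $C$ satisfies (S).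

In the finite case the critical point of $F$ came from properness: a proper local homeomorphism is a covering. Here $F$ is a local homeomorphism of $\mathbb D$ into $\mathbb D$ that is not a covering of $\mathbb D$: it omits the value $\tau_v(0)=-v$ and only approaches it as $z\to1$ radially. The composite $C$ inherits a trace of this. As $z\to\pm1$ radially, $C(z)\to-v$, a value well inside $\mathbb D$, and $C$ becomes extremely flat. The second condition will forbid this kind of flatness.

## 4. Oscillation in Whitney discs: condition (O) and the two theorems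

**Definition.** For $C\in\mathcal I^*$ put
$$\omega_C(z)=\max\{|C(a)-C(b)|:\ |a-z|,|b-z|\le(1-|z|)/4\},\qquad E_r(C,R)=\{\theta:|C(re^{i\theta})|\le R\}.$$

Writing $a=z+(1-|z|)\xi$ and $b=z+(1-|z|)\xi'$ with $|\xi|,|\xi'|\le\frac14$, we see that $\omega_C$ is a maximum over a fixed compact set of a jointly continuous function. So $\omega_C$ is continuous, and $0<\omega_C\le2$ since $C$ is nonconstant. For $C(z)=z$ we have $\omega_C(z)=\frac{1-|z|}2$. For $C(z)=z^2$ we have $\omega_C(0)=\frac18$ (take $a=\frac14$, $b=\frac i4$), although $C'(0)=0$: unlike $|C'|$, the oscillation never vanishes. It is also stable, since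
$$\omega_{\tilde C}\ \ge\ \omega_C-2\|\tilde C-C\|.\tag{2}$$

The second condition is the following.

* **(O)** For every $R<1$: $\ \liminf_{r\to1}\int_{E_r(C,R)}\log\frac{8}{\omega_C(re^{i\theta})}\,d\theta=0$.

Note that $\log\frac8{\omega_C}\ge\log4>0$. The condition says that, along suitable circles, the points where $C$ is well inside $\mathbb D$ are points of visible oscillation, in a logarithmic mean.

**Example (O holds).** For a finite Blaschke product, $E_r(C,R)=\emptyset$ for $r$ near $1$, so (O) holds.

**Example (O fails).** Let $h=-\log|S_0|$. Let $s=1-|z|$ and $|a-z|\le s/4$. Harnack's inequality on $D(z,s)$ gives $h(a)\ge\frac{1-1/4}{1+1/4}h(z)=\frac35h(z)$. So $\omega_{S_0}(z)\le2e^{-3h(z)/5}$ and $\log\frac8{\omega_{S_0}}\ge\frac35h$. Now $\int_0^{2\pi}h(re^{i\theta})\,d\theta=2\pi h(0)=2\pi$ for every $r$. Fix $0<R<1$. Off $E_r(S_0,R)$ we have $h<\log\frac1R$, and $h(re^{i\theta})\to0$ a.e., so this part of the integral tends to $0$ by bounded convergence. Hence the liminf in (O) is at least $\frac35\cdot2\pi>0$.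

**Theorem 1.** Let $C\in\mathcal I^*$ satisfy (S) and (O). Then $\tau_v\circ C$ is a Blaschke product for every $v\in\mathbb D$; in particular $C$ is a Blaschke product. Moreover, if $C=F\circ G$ with $F,G:\mathbb D\to\mathbb D$ holomorphic, then $F$ or $G$ is an automorphism of $\mathbb D$. In particular $C$ is prime.

**Theorem 2.** The set of $C\in\mathcal I^*$ satisfying (S) and (O) is a dense $G_\delta$ in $\mathcal I^*$.

Thus the prime Blaschke products contain a dense $G_\delta$ subset of $\mathcal I^*$.

**Corollary.** For every Blaschke product $B$ and $\varepsilon>0$ there is a prime Blaschke product $C$ with $\|B-C\|<\varepsilon$. If $\varepsilon<1$, then $C$ has the same number of zeros (possibly $\infty$) as $B$.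

*Proof, given the theorems.* Since $B\in\mathcal I^*$, Theorem 2 gives $C$ with (S), (O) and $\|B-C\|<\varepsilon$, and $C$ is a prime Blaschke product by Theorem 1. Let $\varepsilon<1$. If exactly one of $B,C$ is finite, evaluate at the zeros of the infinite one. They accumulate at $\mathbb T$, and the finite one has modulus tending to $1$ there, so $\|B-C\|\ge1$, a contradiction. If both are finite, then $|B-C|<|B|$ on $|z|=r$ for $r$ near $1$, and Rouché's theorem gives equally many zeros. If both are infinite there is nothing to show. $\square$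

By Theorem 1, the composite product of Section 3 must violate (O), since it satisfies (S).

## 5. A mean value lemma and a maximum principle

Condition (O) enters the proof of Theorem 1 in one way only: it forces certain nonnegative subharmonic functions to vanish. Two lemmas prepare this. The first replaces a pointwise bound by $\log(1/|f(0)|)$, useless where $f(0)=0$, by a bound at the best nearby point.

**Lemma 3.** Let $f\not\equiv0$ be holomorphic on $|\xi|<1$, $|f|\le M$ on $|\xi|\le\frac34$, and $|\xi_0|\le\frac14$ with $f(\xi_0)\ne0$. If $u$ is subharmonic on $|\xi|<1$ and $u\le\log(M/|f|)$ on $|\xi|\le\frac14$, then $u(0)\le4\log(M/|f(\xi_0)|)$.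

*Proof.* We have $D(0,\frac14)\subset D(\xi_0,\frac12)\subset\{|\xi|\le\frac34\}$, and on the last set $\log(M/|f|)$ is nonnegative and superharmonic. So the submean property of $u$, then nonnegativity, then the supermean property at $\xi_0$, give
$$u(0)\le\tfrac{16}{\pi}\int_{D(0,1/4)}\log\tfrac M{|f|}\,dA\le\tfrac{16}\pi\int_{D(\xi_0,1/2)}\log\tfrac M{|f|}\,dA\le\tfrac{16}{\pi}\cdot\tfrac\pi4\log\tfrac M{|f(\xi_0)|}.\qquad\square$$

**Lemma 4.** Let (O) hold for $C$, let $R<1$, and let $q\ge0$ be continuous and subharmonic on $\mathbb D$ with $q=0$ on $\{|C|>R\}$ and $q\le4\log(8/\omega_C)$ on $\{|C|\le R\}$. Then $q\equiv0$.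

*Proof.* Compare $q$ on $|z|<r$ with the Poisson integral of its values on $|z|=r$, whose kernel is at most $\frac{r+|z_0|}{r-|z_0|}$. For $|z_0|<r<1$,
$$q(z_0)\le\frac{r+|z_0|}{r-|z_0|}\,\frac1{2\pi}\int_0^{2\pi}q(re^{i\theta})\,d\theta\le\frac{r+|z_0|}{r-|z_0|}\,\frac{4}{2\pi}\int_{E_r(C,R)}\log\frac8{\omega_C(re^{i\theta})}\,d\theta .$$
The right side tends to $0$ along a sequence $r\to1$. $\square$

## 6. (S) and (O) force every factorization to be trivial

Let $C\in\mathcal I^*$ satisfy (S) and (O). We prove Theorem 1.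

**Step 1: every $\tau_v\circ C$ is a Blaschke product.** The purpose is to remove the singular factor, using Lemma 4. Write $\tau_v\circ C=bS$ with $S$ zero-free inner. Then $h=-\log|S|\ge0$ is harmonic and $h\le-\log|\tau_v\circ C|$. Let
$$R=\frac{1+|v|}2>|v|,\qquad K=\sup_{R\le|y|\le1}\big(-\log|\tau_v(y)|\big)\in[0,\infty),\qquad q=(h-K)^+ .$$
Then $q$ is continuous and subharmonic, and it vanishes where $|C|>R$, because $h\le-\log|\tau_v(C)|\le K$ there.

To bound $q$ at $z\in\mathbb D$, put $s=1-|z|$ and $f(\xi)=\tau_v(C(z+s\xi))$, so $|f|\le1$. Choose $a,b$ with $|a-z|,|b-z|\le s/4$ and $\omega_C(z)=|C(a)-C(b)|\le|C(a)-v|+|C(b)-v|$. One of $a,b$, written $z+s\xi_0$ with $|\xi_0|\le\frac14$, satisfies $|C(z+s\xi_0)-v|\ge\omega_C(z)/2$. Since $|1-\bar vC|\le2$, we get $|f(\xi_0)|\ge\omega_C(z)/4$. Lemma 3 with $M=1$ and $u(\xi)=h(z+s\xi)$ gives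
$$q(z)\le h(z)\le4\log\frac4{\omega_C(z)}\le 4\log\frac8{\omega_C(z)}.$$
By Lemma 4, $q\equiv0$, that is, $|S|\ge e^{-K}$. So $1/S$ is bounded with unimodular boundary values, hence $|1/S|\le1$ and $S$ is constant. Since $\tau_v\circ C$ is nonconstant, it is a Blaschke product. With $v=0$, so is $C$.

**Step 2: the factors are inner.** Let $C=F\circ G$ with $F,G:\mathbb D\to\mathbb D$ holomorphic; both are nonconstant. Let $F^*$ be the radial limit function of $F$ and $Q\le1$ the Poisson integral of $|F^*|^2$. As $F$ is the Poisson integral of $F^*$, Cauchy–Schwarz gives $|F|^2\le Q$. The function $Q\circ G$ is harmonic, so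
$$Q(G(0))=\frac1{2\pi}\int_0^{2\pi}Q(G(re^{i\theta}))\,d\theta\ \ge\ \frac1{2\pi}\int_0^{2\pi}|C(re^{i\theta})|^2\,d\theta\ \longrightarrow\ 1 .$$
So $Q(G(0))=1$, hence $|F^*|=1$ a.e. and $F$ is inner. By (1), $1-|G|\le\frac2{1-|F(0)|}(1-|C|)$, so $G$ has unimodular radial limits wherever $C$ does, and $G$ is inner.

From now on assume that neither $F$ nor $G$ is an automorphism. We aim at a contradiction.

**Step 3: $F'\ne0$ on $\mathbb D$.** This is the argument of Section 1, with Step 1 replacing the count of preimages. Suppose $F'(p)=0$. Let $v=F(p)$, let $m\ge2$ be the order of the zero of $F-v$ at $p$, and let $J=\tau_p\circ G$, a nonconstant inner function. The self-map $\tau_v\circ F\circ\tau_p^{-1}$ vanishes to order $m$ at $0$, so by the Schwarz lemma it equals $w^m\Psi(w)$ with $|\Psi|\le1$. Hence $|\tau_v\circ C|=|J|^m|\Psi(J)|\le|J|$, that is,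
$$0\le-\log|J|\le-\log|\tau_v\circ C| .$$
By Step 1 and Lemma 2(a), the circular means of the right side tend to $0$. By Lemma 2(b), $J$ is a Blaschke product. It is not an automorphism, because $G$ is not, so it has at least two zeros with multiplicity.

If $J$ has distinct zeros $z\ne z'$, then $G(z)=G(z')=p$, so $C'(z)=C'(z')=0$ and $C(z)=C(z')=v$, against (S). If $J$ has a zero of multiplicity at least $2$, then $C-v$ vanishes there to order at least $2m\ge4$, so $C'$ has a multiple zero, against (S).

Now $F$ is a local homeomorphism, and Section 3 shows that this is not yet absurd. We need to see that $F$ is a covering over discs. The tool is a function that measures the failure and vanishes exactly when there is none.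

**Hyperbolic density.** For a hyperbolic domain $X\subset\mathbb C$ with universal covering $\pi:\mathbb D\to X$, the density $\lambda_X$ is defined by $\lambda_X(\pi(\zeta))|\pi'(\zeta)|=\lambda_{\mathbb D}(\zeta)=\frac1{1-|\zeta|^2}$. This is the complete metric of curvature $-4$, and $\Delta\log\lambda_X=4\lambda_X^2$. For example,
$$\lambda_{D(a,d)}(z)=\frac{d}{d^2-|z-a|^2},\qquad \lambda_H(\zeta)=\frac1{2\operatorname{Im}\zeta}\quad\text{for the upper half-plane }H.$$
Schwarz–Pick says $(\lambda_Y\circ f)|f'|\le\lambda_X$ for holomorphic $f:X\to Y$, with equality for conformal bijections. In particular $\lambda_Y\le\lambda_X$ on $X\subset Y$. All domains below are bounded, hence hyperbolic.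

**Step 4: the defect function.** Here we set up the function to which Lemma 4 will apply. Fix $z_0\in\mathbb D$ and $w_0=G(z_0)$. Let $R\in(|C(z_0)|,1)$ differ from the moduli of the countably many critical values of $C$. Put $V=\{|y|<R\}$. Let $W$ be the component of $F^{-1}(V)$ containing $w_0$, and $\Omega$ the component of $C^{-1}(V)$ containing $z_0$. The set $G(\Omega)$ is connected, contains $w_0$, and lies in $F^{-1}(V)$, so $G(\Omega)\subset W$. On $W$ let
$$u=\log\frac{\lambda_W}{(\lambda_V\circ F)\,|F'|}.$$
By Step 3, $u$ is finite and smooth. By Schwarz–Pick for $F:W\to V$, $u\ge0$. Since $\log|F'|$ is harmonic,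
$$\Delta u=4\lambda_W^2-4(\lambda_V\circ F)^2|F'|^2\ge0 .$$
Define $U=u\circ G$ on $\Omega$ and $U=0$ on $\mathbb D\setminus\Omega$. On $\Omega$, $U$ is smooth, and $\Delta U=(\Delta u\circ G)|G'|^2\ge0$. By Schwarz–Pick for $G:\Omega\to W$ we have $(\lambda_W\circ G)|G'|\le\lambda_\Omega$. Since $|C'|=|F'\circ G||G'|$,
$$U\le\log\frac{\lambda_\Omega}{(\lambda_V\circ C)\,|C'|}\quad\text{on }\Omega\cap\{C'\ne0\}.\tag{3}$$
The unknown factors $F,G$ have left the right side: only $C$ remains.

**Step 5: $U$ is continuous and subharmonic on $\mathbb D$.** The issue is the behavior at $z_b\in\partial\Omega\cap\mathbb D$. Let $y_b=C(z_b)$. By continuity $|y_b|\le R$. If $|y_b|<R$, a small disc about $z_b$ would lie in $C^{-1}(V)$ and meet $\Omega$, so $z_b\in\Omega$, which is impossible as $\Omega$ is open. So $|y_b|=R$, and $C'(z_b)\ne0$ by the choice of $R$. Some neighborhood $D'$ of $z_b$ is mapped conformally by $C$ onto a disc $D(y_b,\rho_0)$. The set $L=V\cap D(y_b,\rho_0)$ is convex. Let $\Omega'=(C|_{D'})^{-1}(L)$, a connected subset of $C^{-1}(V)$.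 If $z\in\Omega\cap D'$, then $z\in\Omega'$, so $\Omega'\subset\Omega$ and
$$\lambda_\Omega(z)\le\lambda_{\Omega'}(z)=\lambda_L(C(z))\,|C'(z)| .$$
By (3), $0\le U(z)\le\log\frac{\lambda_L}{\lambda_V}(C(z))$.

We claim that $\lambda_L/\lambda_V\to1$ at $y_b$. Map $V$ by a Möbius map onto $H$ with $y_b\mapsto0$. The image of $L$ contains a half disc $H\cap\{|\zeta|<\rho_1\}$, and by scaling we may take $\rho_1=1$; call it $T$. The ratio is invariant under the map, and it is at least $1$ and at most $\lambda_T/\lambda_H$. The map $g(\zeta)=-(\zeta+1/\zeta)$ has $\operatorname{Im}g(\zeta)=\operatorname{Im}\zeta\,(|\zeta|^{-2}-1)$, so it maps $T$ into $H$. It is a bijection $T\to H$: for $w\in H$ the equation $g(\zeta)=w$ has two roots with product $1$, none on $\mathbb T$ (where $g$ is real), so exactly one in $\mathbb D$, and the formula for $\operatorname{Im}g$ puts it in $T$. Hence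
$$\frac{\lambda_T}{\lambda_H}(\zeta)=\frac{|g'(\zeta)|}{2\operatorname{Im}g(\zeta)}\cdot2\operatorname{Im}\zeta=\frac{|1-\zeta^{-2}|}{|\zeta|^{-2}-1}=\frac{|1-\zeta^2|}{1-|\zeta|^2}\to1\qquad(\zeta\to0).$$

So $U(z)\to0$ as $z\to z_b$ in $\Omega$, and $U$ is continuous on $\mathbb D$. It is nonnegative, subharmonic on $\Omega$, and zero elsewhere. So it satisfies the local submean inequality at every point and is subharmonic.

**Step 6: $U\equiv0$.** We bound $U$ by oscillation and apply Lemma 4. Let $\zeta\in\Omega$ and $y=C(\zeta)$. Let $|z'-\zeta|<d:=\frac12(1-|\zeta|)(R-|y|)$. Since $R-|y|\le1$, points $x$ of the segment $[\zeta,z']$ satisfy $1-|x|\ge\frac12(1-|\zeta|)$, so by Schwarz–Pick $|C'(x)|\le\frac1{1-|x|}\le\frac2{1-|\zeta|}$. Hence $|C(z')-y|<R-|y|$ and $|C(z')|<R$. So $D(\zeta,d)$ is a connected subset of $C^{-1}(V)$ containing $\zeta$, thus $D(\zeta,d)\subset\Omega$ and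
$$\lambda_\Omega(\zeta)\le\frac1d=\frac2{(1-|\zeta|)(R-|y|)},\qquad \lambda_V(y)=\frac{R}{(R-|y|)(R+|y|)}\ge\frac1{2(R-|y|)} .$$
Inserting this in (3), we get, on all of $\mathbb D$ and with right side $+\infty$ where $C'=0$,
$$U(\zeta)\le\Big[\log\frac{4}{(1-|\zeta|)\,|C'(\zeta)|}\Big]^+ ;\tag{4}$$
off $\Omega$ this is trivial.

Now let $z\in\mathbb D$, $s=1-|z|$, $f(\xi)=sC'(z+s\xi)$. For $|\xi|\le\frac34$ we have $1-|z+s\xi|\ge s/4$. So $|f|\le4$ there by Schwarz–Pick, and by (4)
$$U(z+s\xi)\le\Big[\log\frac{16}{|f(\xi)|}\Big]^+=\log\frac{16}{|f(\xi)|}.$$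
Two points of the disc in the definition of $\omega_C(z)$ are at distance at most $s/2$, so $\omega_C(z)\le\frac12\max_{|\xi|\le1/4}|f|$. Hence some $|\xi_0|\le\frac14$ has $|f(\xi_0)|\ge2\omega_C(z)$. Lemma 3 with $M=16$ gives
$$U(z)\le4\log\frac{16}{2\,\omega_C(z)}=4\log\frac8{\omega_C(z)} .$$
Also $U=0$ off $\Omega\subset\{|C|<R\}$. By Lemma 4, $U\equiv0$.

**Step 7: $F$ is an automorphism.** This turns vanishing defect into bijectivity. We have $u(w_0)=U(z_0)=0$, so $\lambda_W(w_0)=\lambda_V(F(w_0))|F'(w_0)|$. Let $\pi:\mathbb D\to W$ be a universal covering with $\pi(0)=w_0$, so $\lambda_W(w_0)|\pi'(0)|=1$. Then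
$$\lambda_V\big((F\circ\pi)(0)\big)\,|(F\circ\pi)'(0)|=\lambda_W(w_0)|\pi'(0)|=1=\lambda_{\mathbb D}(0),$$
which is equality in Schwarz–Pick at $0$ for $F\circ\pi:\mathbb D\to V$. As $V$ is a disc, $F\circ\pi$ is a conformal bijection $\mathbb D\to V$. Hence the surjection $\pi$ is injective, and $F:W\to V$ is bijective.

Write $W=W_R$. With $z_0$ fixed, the sets $W_R$ increase with $R$. Their union over admissible $R\to1$ is $\mathbb D$: join $w_0$ to a given point by a compact path, on which $\max|F|<1$. Two points of $\mathbb D$ lie in a common $W_R$, so $F$ is injective. Each $y\in\mathbb D$ lies in some $\{|y|<R\}$, so $F$ is onto. Thus $F$ is an automorphism, a contradiction. Finally, nontrivial Blaschke products are self-maps of $\mathbb D$ that are not automorphisms, so $C$ is prime. This proves Theorem 1. $\square$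

## 7. (S) and (O) as countable intersections of open sets

For Theorem 2 we use Baire's theorem in the complete space $\mathcal I^*$. For $n\ge2$ let
$$\mathcal V_n=\Big\{C\in\mathcal I^*:\exists r\in(1-\tfrac1n,1),\ \int_{E_r(C,1-\frac1n)}\log\tfrac8{\omega_C(re^{i\theta})}\,d\theta<\tfrac1n\Big\},$$
$$\mathcal S_n=\{C\in\mathcal I^*:\text{in }|z|\le1-\tfrac1n\text{ the zeros of }C'\text{ are simple and }C\text{ is injective on them}\}.$$

**Step 1: the two conditions are $C\in\bigcap_n\mathcal S_n$ and $C\in\bigcap_n\mathcal V_n$.** For (S) this is clear, since any two points of $\mathbb D$ lie in some $|z|\le1-\frac1n$. If $C\in\bigcap\mathcal V_n$ with radii $r_n$, and $R<1$, then $E_{r_n}(C,R)\subset E_{r_n}(C,1-\frac1n)$ for $n\ge\frac1{1-R}$. As the integrand is positive, the integral over $E_{r_n}(C,R)$ is less than $\frac1n$, and $r_n\to1$; so (O) holds. Conversely (O) with $R=1-\frac1n$ provides $r\in(1-\frac1n,1)$ with integral less than $\frac1n$.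

So it suffices to prove that all $\mathcal V_n$ and $\mathcal S_n$ are open and dense.

**Step 2: $\mathcal V_n$ is open.** Let $r$ work for $C$, and put $R=1-\frac1n$, $\delta=\|\tilde C-C\|$. By (2), $\omega_{\tilde C}\ge\omega_C-2\delta$, and $E_r(\tilde C,R)\subset E_r(C,R+\delta)$, which decreases to $E_r(C,R)$ as $\delta\downarrow0$. As $\omega_C$ is continuous and positive on the circle $|z|=r$, it is bounded below there. So for small $\delta$ the integral for $\tilde C$ is at most
$$\int_{E_r(C,R+\delta)}\log\frac8{\omega_C(re^{i\theta})-2\delta}\,d\theta\ \longrightarrow\ \int_{E_r(C,R)}\log\frac8{\omega_C(re^{i\theta})}\,d\theta<\frac1n$$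
by dominated convergence. The same $r$ works for all $\tilde C$ near $C$.

**Step 3: $\mathcal S_n$ is open.** We show that its complement is closed. Let $C_k\to C$ in $\mathcal I^*$ with $C_k\notin\mathcal S_n$. Derivatives converge locally uniformly, and $C'\not\equiv0$. Pass to a subsequence. Either the $C_k'$ have multiple zeros $p_k\to p$ in the closed disc $|z|\le1-\frac1n$; then $C'(p)=C''(p)=0$. Or there are zeros $p_k\ne q_k$ of $C_k'$ in that disc with $C_k(p_k)=C_k(q_k)$, $p_k\to p$, $q_k\to q$. If $p\ne q$, then $C'(p)=C'(q)=0$ and $C(p)=C(q)$. If $p=q$, then every small disc about $p$ contains two zeros of $C_k'$ for large $k$, so by Hurwitz $C'$ has a multiple zero at $p$. In all cases $C\notin\mathcal S_n$.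

## 8. Separating critical values by moving one zero

We prove that $\mathcal S_n$ is dense. One zero $a$ will be moved, first to make critical points simple, then to separate critical values. Both arguments rest on the inequality $|a-z|<|1-\bar az|$ for $a,z\in\mathbb D$.

**Step 1: reduction to a Blaschke product with simple zeros.** Let $B\in\mathcal I^*$. By Lemma 2(c) there are arbitrarily small $v$, not among the countably many critical values of $B$, with $\tau_v\circ B$ a Blaschke product. Its zeros are points where $B=v$ and $B'\ne0$, so they are simple. From $\tau_v(w)-w=\frac{-v+\bar vw^2}{1-\bar vw}$ we get $\|\tau_v\circ B-B\|\le\frac{2|v|}{1-|v|}$. So it is enough to approximate a Blaschke product $C$ with simple zeros.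

Pick a zero $a$ and write $C=\varphi_aP$, where $P$ is inner or a unimodular constant, has simple zeros, and $P(a)\ne0$. Let $U_0\ni a$ be a small disc with $\overline{U_0}\subset\mathbb D$ on which $P\ne0$, and for $a'\in U_0$ put $C_{a'}=\varphi_{a'}P$. Then $\|C_{a'}-C\|\le\|\varphi_{a'}-\varphi_a\|\to0$ as $a'\to a$, and $C_{a'}$ has simple zeros. So its critical points are not zeros of $C_{a'}$. Since $C_{a'}'=C_{a'}\Theta(a',\cdot)$ with
$$\Theta(a',z)=\frac{\varphi_{a'}'(z)}{\varphi_{a'}(z)}+\frac{P'(z)}{P(z)},\qquad \frac{\varphi_a'(z)}{\varphi_a(z)}=-\frac1{a-z}+\frac{\bar a}{1-\bar az},$$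
the critical points of $C_{a'}$ are exactly the zeros of $\Theta(a',\cdot)$ in $\{P(z)\ne0,\ z\ne a'\}$.

**Step 2: simple critical points for almost every $a'$.** We parametrize the pairs (parameter, critical point) by the critical point and use Sard's theorem. We have
$$\partial_a\Theta=\frac1{(a-z)^2},\qquad \partial_{\bar a}\Theta=\frac1{(1-\bar az)^2} .$$
A real-linear map $h\mapsto\mu h+\nu\bar h$ has determinant $|\mu|^2-|\nu|^2$, so the real differential $D_a\Theta$ has determinant $|a-z|^{-4}-|1-\bar az|^{-4}>0$. By the implicit function theorem, the set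
$$Z=\{(a,z):a\in U_0,\ z\in\mathbb D,\ P(z)\ne0,\ z\ne a,\ \Theta(a,z)=0\}$$
is locally a graph $a=\psi(z)$ of a smooth function on an open set, and by Lindelöf countably many such graphs cover $Z$. As $\Theta$ is holomorphic in $z$, differentiating $\Theta(\psi(z),z)=0$ gives
$$D\psi(z)=-(D_a\Theta)^{-1}\circ(\text{multiplication by }\partial_z\Theta).$$
So $D\psi(z)=0$ whenever $\partial_z\Theta(\psi(z),z)=0$. By Sard's theorem for smooth maps between open subsets of $\mathbb R^2$, the images under $\psi$ of such $z$ form a null set, and we take the union over countably many graphs. Hence for a.e. $a'\in U_0$ no point $(a',z)\in Z$ has $\partial_z\Theta=0$. For such $a'$ each critical point $z$ of $C_{a'}$ satisfies $C_{a'}''(z)=C_{a'}(z)\,\partial_z\Theta(a',z)\ne0$, so it is simple. Replace $a$ by such an $a'$ close to it.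

**Step 3: distinct critical values.** We compute how fast critical values move when $a$ moves in a real direction. Choose $\rho'\in(1-\frac1n,1)$ with $C_a'\ne0$ on $|z|=\rho'$, and let $p_1,\dots,p_m$ be the zeros of $C_a'$ in $|z|<\rho'$, all simple. For small real $\epsilon$, by the implicit function theorem and Hurwitz, the zeros of $C_{a+\epsilon}'$ in $|z|\le\rho'$ are simple and given by $C^1$ functions $p_i(\epsilon)$ with $p_i(0)=p_i$. Since $C_a'(p_i)=0$, only the explicit dependence on $\epsilon$ contributes:
$$\frac{d}{d\epsilon}\Big|_0C_{a+\epsilon}(p_i(\epsilon))=C_a(p_i)\Big[\frac1{a-p_i}+\frac{p_i}{1-\bar ap_i}\Big].$$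
Suppose $C_a(p_i)=C_a(p_k)=v$ with $i\ne k$; then $v\ne0$. The difference of the two derivatives is
$$v\,(p_i-p_k)\Big[\frac1{(a-p_i)(a-p_k)}+\frac1{(1-\bar ap_i)(1-\bar ap_k)}\Big]\ne0,$$
because $|(a-p_i)(a-p_k)|<|(1-\bar ap_i)(1-\bar ap_k)|$. So coinciding values separate for small $\epsilon\ne0$, and pairs with distinct values at $\epsilon=0$ stay distinct. Hence $C_{a+\epsilon}\in\mathcal S_n$ for all small $\epsilon\ne0$, and $\mathcal S_n$ is dense.

## 9. Creating oscillation on the bad arcs of a circle

It remains to prove that $\mathcal V_n$ is dense. Let $B\in\mathcal I^*$. We want an inner $C$ near $B$ and one circle $|z|=r$ with $r$ near $1$ on which $C$ oscillates visibly at the points where $|C|\le1-\frac1n$. The set of such points has small measure as $r\to1$, with no rate. So the logarithmic integrand must be controlled by a constant independent of $r$.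

Two obstacles determine the construction. First, $B$ plus a small function is not inner. Suppose however that $c\in H^\infty$ is small and that $B\bar c$ on $\mathbb T$ is also the boundary function of some $c^\#\in H^\infty$. Then $\frac{B-c}{1-c^\#}$ is inner, because on $\mathbb T$ we have $|B-c|=|1-\bar Bc|=|1-B\bar c|$. Functions of this kind are
$$s\,\frac{1-\overline{B(\lambda)}B(z)}{1-\bar\lambda z},\qquad\text{with partner}\qquad sz\,\frac{B(z)-B(\lambda)}{z-\lambda}.$$
Second, such a function with $|\lambda|=1-s$ is bounded, away from $\lambda$, only by a multiple of $s/|1-\bar\lambda z|$. Summing over about $1/s$ points $\lambda$ on the circle, this estimate gives a bound of order $\log(1/s)$, not a constant. Combining three neighboring points with suitable coefficients gives quadratic decay, and then the sum is bounded.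

**Step 1: constants, arcs, and bad arcs.** Let $R=1-\frac1n$ and $R_1=\frac{1+R}2$. Let $0<\eta<\frac13$ satisfy
$$3\eta\le\tfrac{1-R}2,\qquad 5000\,\eta\le(1-R_1^2)\,c_*,$$
where $c_*>0$ is an absolute constant defined in Step 4. We shall find $C\in\mathcal V_n$ with $\|C-B\|\le3\eta$.

Let $r\in[\frac12,1)$, $s=1-r$, $N=\lceil32\pi/s\rceil$. Divide $|z|=r$ into $N$ equal half-open arcs $J_j$ of angular width $\frac{2\pi}N\in[\frac s{17},\frac s{16}]$. (The lower bound holds because $N\le\frac{32\pi+s}s\le\frac{34\pi}s$.) Call $j$ *bad* if $J_j$ contains a point $\lambda_j=re^{i\theta_j}$ with $|B(\lambda_j)|\le R_1$, and fix such a point. Let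
$$\Delta_j=\{|z-\lambda_j|\le s/8\},\qquad \mathrm{osc}_j(f)=\max_{a,b\in\Delta_j}|f(a)-f(b)| .$$
For $z\in J_j$ we have $|z-\lambda_j|\le s/16$, so $\Delta_j\subset\{|\zeta-z|\le s/4\}$ and
$$\omega_f(z)\ge\mathrm{osc}_j(f)\qquad(z\in J_j).\tag{5}$$
Call a bad $j$ *flat* if $\mathrm{osc}_j(B)<8\eta$. On bad arcs that are not flat, $B$ already oscillates, and a perturbation of size $3\eta$ cannot destroy this. We act only on flat arcs.

**Step 2: the localized functions.** For flat $j$ we drop the index and write $\lambda=re^{i\theta}$. Let $x_1=0$, $x_2=\frac1{16}$, $x_3=-\frac1{16}$, and $\lambda^{(i)}=e^{i\theta}(r+sx_i)\in\Delta$, $\beta_i=B(\lambda^{(i)})$, $\beta=B(\lambda)$. Two linear equations in three unknowns have a nonzero solution, so we can choose $\alpha\in\mathbb C^3$ with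
$$\max|\alpha_i|=1,\qquad \sum\alpha_i=0,\qquad\sum\alpha_i\bar\beta_i=0 .$$
Put
$$\kappa(z)=s\sum_{i=1}^3\alpha_i\frac{1-\bar\beta_iB(z)}{1-\overline{\lambda^{(i)}}z},\qquad \kappa^\#(z)=sz\sum_{i=1}^3\bar\alpha_i\frac{B(z)-\beta_i}{z-\lambda^{(i)}} .$$
Both are in $H^\infty$; the singularities of $\kappa^\#$ at $\lambda^{(i)}$ are removable. On $\mathbb T$ we have $B\bar B=1$ a.e. and $\frac1{1-\lambda^{(i)}\bar z}=\frac z{z-\lambda^{(i)}}$, so $\kappa^\#=B\bar\kappa$ a.e. on $\mathbb T$.

**Step 3: decay.** The aim is a bound for $\sum_j|\kappa_j|$ independent of $r$. By the choice of $\alpha$, $\sum\alpha_i(1-\bar\beta_iB)\equiv0$. Subtracting $\frac s{1-\bar\lambda z}$ times this identity,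
$$\kappa(z)=s\sum_i\alpha_i(1-\bar\beta_iB(z))\,\frac{(\overline{\lambda^{(i)}}-\bar\lambda)z}{(1-\overline{\lambda^{(i)}}z)(1-\bar\lambda z)} .$$
Since $|1-\bar\lambda z|\ge1-r=s$, we have $|\lambda^{(i)}-\lambda|\le\frac s{16}\le\frac1{16}|1-\bar\lambda z|$, so $|1-\overline{\lambda^{(i)}}z|\ge\frac{15}{16}|1-\bar\lambda z|$. The term $i=1$ vanishes. Each of the other two is at most $s\cdot2\cdot\frac s{16}\cdot\frac{16}{15}|1-\bar\lambda z|^{-2}=\frac2{15}\frac{s^2}{|1-\bar\lambda z|^2}$. So
$$|\kappa(z)|\le\frac{s^2}{|1-\bar\lambda z|^2}\le1 .$$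

Let $z=\rho e^{i\phi}$, $t=r\rho$, and let $x$ with $|x|\le\pi$ represent $\phi-\theta_j$ modulo $2\pi$. From $|1-te^{ix}|^2=(1-t)^2+4t\sin^2\frac x2$ we get $|1-te^{ix}|\ge|\sin\frac x2|\ge\frac{|x|}\pi$ if $\frac14\le t\le1$, and $|1-te^{ix}|\ge\frac34\ge\frac{3|x|}{4\pi}$ if $0\le t<\frac14$. In both cases
$$|1-\bar\lambda_jz|\ge\tfrac15\,\mathrm{dist}(\theta_j,\phi+2\pi\mathbb Z).$$
If the arc $J_j$ is at cyclic index distance $k\ge2$ from the arc containing the angle $\phi$, this distance is at least $(k-1)\frac s{17}$. There are at most two such arcs for each $k$, and at most three arcs with $k\le1$. Therefore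
$$\sum_j|\kappa_j(z)|\le A:=3+2\cdot25\cdot17^2\sum_{k\ge1}k^{-2},$$
an absolute constant.

**Step 4: $\kappa$ oscillates on $\Delta$.** Write $z=e^{i\theta}(r+s\xi)$ with $|\xi|\le\frac18$. Using $1-r^2=s(1+r)$,
$$\frac s{1-\overline{\lambda^{(i)}}z}=g_i(\xi):=\frac1{1+r-r(x_i+\xi)-sx_i\xi},\qquad|g_i|<2 ,$$
since the denominator has modulus at least $1+r-\frac3{16}r-\frac1{128}>\frac12$. By flatness, on $\Delta$,
$$|1-\bar\beta_iB(z)-(1-|\beta|^2)|=|\beta\bar\beta-\bar\beta_iB(z)|\le|\beta_i-\beta|+|B(z)-\beta|\le16\eta .$$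
Hence $\kappa=(1-|\beta|^2)\sum\alpha_ig_i+E_1$ with $|E_1|\le3\cdot2\cdot16\eta=96\eta$.

Let $c_*$ be the minimum of $\mathrm{osc}_{|\xi|\le1/8}\sum\alpha_ig_i$ over the compact set
$$\{\alpha:\textstyle\sum\alpha_i=0,\ \max|\alpha_i|=1\}\times\{r\in[\tfrac12,1]\},\qquad s=1-r .$$
It exists, because the $g_i$ are jointly continuous in $(r,\xi)$ on $[\frac12,1]\times\{|\xi|\le\frac18\}$, so the oscillation is continuous in $(\alpha,r)$. It is positive: $g_i$ has a pole at $\frac{1+r-rx_i}{r+sx_i}$. These three points are the values at $x_1,x_2,x_3$ of a Möbius function with determinant $-r^2-(1+r)(1-r)=-1$, so they are distinct. For $\alpha\ne0$ the rational function $\sum\alpha_ig_i$ therefore has a pole, is nonconstant, and has positive oscillation on $|\xi|\le\frac18$. Thus $c_*$ is a positive absolute constant. Since $|\beta|\le R_1$,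
$$\mathrm{osc}_\Delta(\kappa)\ge(1-R_1^2)c_*-192\eta .$$

**Step 5: $\kappa^\#$ is small on $\Delta$.** This will keep the denominator $1-c^\#$ from spoiling Step 4. On $\partial\Delta$ we have $|z-\lambda^{(i)}|\ge\frac s8-\frac s{16}=\frac s{16}$ and $|B-\beta_i|\le8\eta$. So $|\kappa^\#|\le s\cdot3\cdot8\eta\cdot\frac{16}s=384\eta$ on $\partial\Delta$, and on $\Delta$ by the maximum principle.

**Step 6: the perturbed inner functions.** For $t=(t_j)\in[0,1]^{\{\text{flat }j\}}$ put
$$c_t=\frac\eta A\sum_jt_j\kappa_j,\qquad c_t^\#=\frac\eta A\sum_jt_j\kappa_j^\#,\qquad C_t=\frac{B-c_t}{1-c_t^\#} .$$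
By Step 3, $\|c_t\|\le\eta$. As the $t_j$ are real, $c_t^\#=B\overline{c_t}$ a.e. on $\mathbb T$, so $\|c_t^\#\|\le\eta$ and $1-c_t^\#$ is bounded away from $0$. On $\mathbb T$, $|B-c_t|=|1-B\overline{c_t}|=|1-c_t^\#|$ a.e., so $C_t$ is inner. Moreover
$$\|C_t-B\|=\Big\|\frac{-c_t+Bc_t^\#}{1-c_t^\#}\Big\|\le\frac{2\eta}{1-\eta}\le3\eta<1,$$
so $C_t\in\mathcal I^*$ by Lemma 1. In particular $0<\mathrm{osc}_j(C_t)\le2$. Since $t\mapsto C_t$ is continuous in sup norm, $\mathrm{osc}_j(C_t)$ is continuous in $t$.

**Step 7: for flat $j$, few values of $t_j$ give small oscillation.** If $j$ is bad and not flat, then $\mathrm{osc}_j(C_t)\ge8\eta-2\cdot3\eta=2\eta$ for every $t$. Let $j$ be flat, and let $t,t'$ differ only in coordinate $j$. Put $d=t_j-t_j'$, $\mathsf h=\eta/A$, $c=c_t$, $c'=c_{t'}$. From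
$$(B-c)(1-c'^\#)-(B-c')(1-c^\#)=(B-c)(c^\#-c'^\#)-(c-c')(1-c^\#)$$
and $c-c'=\mathsf hd\,\kappa_j$, $c^\#-c'^\#=\mathsf hd\,\kappa_j^\#$ we get
$$C_t-C_{t'}=-\mathsf hd\,(\kappa_j+E),\qquad E=\kappa_j\Big(\frac1{1-c'^\#}-1\Big)-\frac{(B-c)\kappa_j^\#}{(1-c^\#)(1-c'^\#)} .$$
On $\Delta_j$, by Steps 3 and 5 and $\eta<\frac13$,
$$|E|\le\frac\eta{1-\eta}+\frac{1+\eta}{(1-\eta)^2}\,384\eta\le\tfrac32\eta+3\cdot384\eta\le1154\eta .$$
With Step 4,
$$\mathrm{osc}_j(\kappa_j+E)\ge(1-R_1^2)c_*-192\eta-2308\eta\ge c_R:=\tfrac12(1-R_1^2)c_* ,$$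
by the choice of $\eta$. Therefore
$$\mathrm{osc}_j(C_t)+\mathrm{osc}_j(C_{t'})\ge\mathrm{osc}_j(C_t-C_{t'})\ge\mathsf hc_R\,|t_j-t_j'| .$$
So, with the other coordinates fixed, the closed set $\{t_j:\mathrm{osc}_j(C_t)\le x\}$ has diameter, hence measure, at most $\frac{2x}{\mathsf hc_R}$. This bound does not depend on the other coordinates, and so all flat arcs can be treated at once by averaging.

**Step 8: averaging over $t$.** Let the $t_j$ be independent and uniform on $[0,1]$. By Fubini and Step 7, $\mathbb P(\mathrm{osc}_j(C_t)\le x)\le\min(1,\frac{2x}{\mathsf hc_R})$ for flat $j$, so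
$$\mathbb E\log\frac8{\mathrm{osc}_j(C_t)}\le\log8+\int_0^\infty\mathbb P(\mathrm{osc}_j(C_t)\le e^{-y})\,dy\le\log8+1+\log^+\frac2{\mathsf hc_R} .$$
For bad $j$ that are not flat, $\log\frac8{\mathrm{osc}_j(C_t)}\le\log\frac4\eta$. So $\mathbb E\log\frac8{\mathrm{osc}_j(C_t)}\le M$ for all bad $j$, where $M=M(\eta,n)$ does not depend on $r$, because $\mathsf h=\eta/A$ and $c_R$ do not.

Since $\|C_t-B\|\le3\eta\le\frac{1-R}2$, we have $\{|C_t|\le R\}\subset\{|B|\le R_1\}$, so the points $re^{i\theta}$ with $\theta\in E_r(C_t,R)$ lie in bad arcs. By (5), and since $\log\frac8{\mathrm{osc}_j(C_t)}>0$, for every $t$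
$$\int_{E_r(C_t,R)}\log\frac8{\omega_{C_t}(re^{i\theta})}\,d\theta\le X(t):=\frac{2\pi}N\sum_{j\text{ bad}}\log\frac8{\mathrm{osc}_j(C_t)},\qquad \mathbb EX\le M\cdot\frac{2\pi}N\,\#\{\text{bad }j\} .$$

**Step 9: the bad arcs have small total length.** For $z\in J_j$ with $j$ bad, $\big|\frac{z-\lambda_j}{1-\bar\lambda_jz}\big|\le\frac{s/16}s=\frac1{16}$. So by Schwarz–Pick
$$|B(z)|\le R_2:=\frac{R_1+1/16}{1+R_1/16}<1 .$$
Hence $\mathbb EX\le M\,|\{\theta:|B(re^{i\theta})|\le R_2\}|$. Since $|B(re^{i\theta})|\to1$ for a.e. $\theta$, and $R_2$ and $M$ do not depend on $r$, the right side tends to $0$ as $r\to1$. Choose $r>\max(\frac12,1-\frac1n)$ with $\mathbb EX<\frac1n$. Then some $t$ has $X(t)<\frac1n$, so $C_t\in\mathcal V_n$, and $\|C_t-B\|\le3\eta$. As $\eta$ can be taken arbitrarily small, $\mathcal V_n$ is dense.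

All $\mathcal V_n$ and $\mathcal S_n$ are open and dense in the complete space $\mathcal I^*$. By Baire's theorem their intersection, which is the set of $C\in\mathcal I^*$ with (S) and (O), is a dense $G_\delta$. This proves Theorem 2, and with it the Corollary. $\square$
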